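\title{Spin alignment at $n$ levels via operator monotonicity}

\begin{abstract}
Fix a state $\rho$ on a finite-dimensional Hilbert space and consider mixtures, over subsets $I$ of $\{1,\dots,n\}$, of product states that equal a pure state $\psi_I$ on the tensor factors in $I$ and equal $\rho$ on the others. The spin alignment conjecture at $n$ levels asserts that the von Neumann entropy of such a mixture is smallest when every $\psi_I$ is a fixed eigenvector of $\rho$ for its largest eigenvalue. We prove this for every $n$. The proof aligns one tensor factor at a time, and each step is a comparison of derivatives that rests on the operator monotonicity of the logarithm. The method also covers different spaces and states at different sites, mixed separable inputs, inputs entangled inside the blocks of a fixed partition, and R\'enyi and Tsallis entropies of order $\alpha\in[0,2]$; under a nondegeneracy hypothesis the minimizer is unique.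
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Consider $n$ quantum systems (``spins''), each described by the same Hilbert space $A$, and fix a state $\rho$ on $A$. A subset $I$ of the spins is drawn at random. The spins outside $I$ are put in the state $\rho$. The spins inside $I$ are put in a pure state that we are free to choose and that may depend on $I$. An observer who does not know $I$ sees the average over $I$. Which choice of pure states makes this average as little mixed as possible?

All Hilbert spaces are complex and finite-dimensional. For Hermitian operators, $P\le Q$ means that $Q-P$ is positive semidefinite and $P<Q$ that it is positive definite; a real number $c$ also denotes $c$ times the identity. A \emph{state} is an operator $\omega\ge0$ of trace one. For $M\ge0$ and a function $f$ on $[0,\infty)$, the number $\operatorname{Tr}f(M)$ is the sum of $f(\mu)$ over the eigenvalues $\mu$ of $M$, with multiplicity. The \emph{von Neumann entropy} is $S(M)=-\operatorname{Tr}M\log M$, with the natural logarithm and $0\log0=0$; we use it also when $\operatorname{Tr}M\ne1$.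 For a state it is the Shannon entropy of the spectrum: it vanishes on rank-one projections and is largest on the multiple of the identity.

Put $[n]=\{1,\dots,n\}$ and $I^c=[n]\setminus I$. For states $\sigma,\rho$ on $A$, let $\sigma^{\otimes I}\otimes\rho^{\otimes I^c}$ be the state on $A^{\otimes n}$ whose $k$-th factor is $\sigma$ for $k\in I$ and $\rho$ for $k\in I^c$. For $n=3$ and $I=\{1,3\}$ this is $\sigma\otimes\rho\otimes\sigma$. Throughout the paper, tensor factors are reordered without comment in this way. Let $r$ be the largest eigenvalue of $\rho$, let $\lambda$ be a unit eigenvector for $r$, and let $\Lambda=|\lambda\rangle\langle\lambda|$. Given a probability distribution $(p_I)_{I\subseteq[n]}$ and unit vectors $\psi_I\in A$, set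
\begin{equation}\label{eq:XX}
X=\sum_{I\subseteq[n]}p_I\,|\psi_I\rangle\langle\psi_I|^{\otimes I}\otimes\rho^{\otimes I^c},
\qquad
X'=\sum_{I\subseteq[n]}p_I\,\Lambda^{\otimes I}\otimes\rho^{\otimes I^c}.
\end{equation}
The \emph{spin alignment conjecture at $n$ levels}, posed in \cite{additivity} for $n\ge2$, asserts that $S(X)\ge S(X')$. The case $n=2$ has been proved; the problem is to decide the conjecture for every $n$.

A mixture has small entropy when its components overlap strongly, and the purity $\operatorname{Tr}X^2$ shows why alignment is the natural guess. The trace of a product of two terms of \eqref{eq:XX} factors over the sites, so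
\[
\operatorname{Tr}X^2=\sum_{I,J}p_Ip_J\,|\langle\psi_I|\psi_J\rangle|^{2|I\cap J|}\,\langle\psi_I|\rho|\psi_I\rangle^{|I\setminus J|}\,\langle\psi_J|\rho|\psi_J\rangle^{|J\setminus I|}\,(\operatorname{Tr}\rho^2)^{|I^c\cap J^c|}.
\]
Here $|\langle\psi_I|\psi_J\rangle|\le1$ and $\langle\psi_I|\rho|\psi_I\rangle\le r$, and the choice $\psi_I=\lambda$ for all $I$ attains all these bounds at once. Hence $\operatorname{Tr}X^2\le\operatorname{Tr}X'^2$. The entropy has no such expansion into pairwise overlaps, and the spectrum of $X$, a sum of up to $2^n$ noncommuting operators, is not accessible. The conjecture is nevertheless true.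

\begin{theorem}\label{thm:main}
For every $n\ge2$ (and for $n=1$), every state $\rho$ on $A$, every probability distribution $(p_I)$ and all unit vectors $\psi_I\in A$, the states in \eqref{eq:XX} satisfy $S(X)\ge S(X')$. If the largest eigenvalue of $\rho$ is degenerate, this holds for every choice of the unit eigenvector $\lambda$.
\end{theorem}

The proof gives more, and we describe the general setting. Each site $k\in[n]$ carries its own space $A_k$ and state $\rho_k$, with largest eigenvalue $r_k$, a chosen unit eigenvector $\lambda_k$ for $r_k$, and $\Lambda_k=|\lambda_k\rangle\langle\lambda_k|$. For a set $T$ of sites put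
\[
A_T=\bigotimes_{k\in T}A_k,\qquad \rho_T=\bigotimes_{k\in T}\rho_k,\qquad \Lambda_T=\bigotimes_{k\in T}\Lambda_k,\qquad r_T=\prod_{k\in T}r_k,
\]
with $A_\emptyset=\mathbb C$ and $\rho_\emptyset=\Lambda_\emptyset=r_\emptyset=1$. Then $\rho_T\le r_T$ and $\rho_T\Lambda_T=r_T\Lambda_T$.

A function $g:(0,\infty)\to\mathbb R$ is \emph{operator monotone} if $0<P\le Q$ implies $g(P)\le g(Q)$ for operators on spaces of every finite dimension. Let $\mathcal F$ be the set of continuous $f:[0,\infty)\to\mathbb R$ that are $C^1$ on $(0,\infty)$ with $f'$ operator monotone. Every $f\in\mathcal F$ is convex, because $f'$ is nondecreasing. By Lemma~\ref{lem:om} below, $\mathcal F$ contains $x\log x$, the powers $x^\alpha$ for $1<\alpha\le2$, and $-x^\alpha$ for $0<\alpha<1$. The R\'enyi and Tsallis entropies of order $\alpha\ge0$, $\alpha\neq1$, of a state $X$ are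
\[
\frac{\log\operatorname{Tr}X^\alpha}{1-\alpha}\qquad\text{and}\qquad\frac{\operatorname{Tr}X^\alpha-1}{1-\alpha},
\]
with $\operatorname{Tr}X^0=\operatorname{rank}X$; for $\alpha=1$ both are defined to be $S(X)$.

Fix a partition $\pi$ of $[n]$ into blocks. For $I\subseteq[n]$, let $\pi_I$ be the partition of $I$ whose parts are the blocks $V\in\pi$ with $V\subseteq I$ and the singletons $\{k\}$ for the remaining points $k$ of $I$. A state on $A_I$ is \emph{$\pi_I$-separable} if it is a finite convex combination of states $\bigotimes_{P\in\pi_I}|\phi_P\rangle\langle\phi_P|$ with unit vectors $\phi_P\in A_P$. Thus entanglement is allowed inside a block when the whole block lies in $I$, and nowhere else.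

\begin{theorem}\label{thm:general}
Let $(p_I)_{I\subseteq[n]}$ be a probability distribution, let $\omega_I$ be a $\pi_I$-separable state on $A_I$ for each $I$, and put
\[
X=\sum_Ip_I\,\omega_I\otimes\rho_{I^c},\qquad X'=\sum_Ip_I\,\Lambda_I\otimes\rho_{I^c}.
\]
\begin{enumerate}
\item[(1)] $\operatorname{Tr}f(X)\le\operatorname{Tr}f(X')$ for all $f\in\mathcal F$. In particular $S(X)\ge S(X')$, and the same inequality holds for all R\'enyi and Tsallis entropies of order $\alpha\in[0,2]$.
\item[(2)] Suppose that $p_\emptyset>0$, every $\rho_k$ has full rank, and every $r_k$ is a simple eigenvalue. If $f\in\mathcal F$ is not affine, then equality holds in \textup{(1)} if and only if $\omega_I=\Lambda_I$ for all $I$ with $p_I>0$. This applies in particular to the von Neumann entropy.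
\end{enumerate}
\end{theorem}

If $\pi$ consists of singletons, the $\omega_I$ are arbitrary fully separable states; this case contains Theorem~\ref{thm:main}. If all blocks have size at most two, arbitrary entanglement is allowed within each pair; for $n=2$ and $\pi=\{\{1,2\}\}$ the $\omega_I$ are completely arbitrary, since every state is a convex combination of pure states. If $\pi=\{[n]\}$, then $\omega_{[n]}$ is arbitrary and the other $\omega_I$ are fully separable. We make no claim about arbitrary entangled $\omega_I$ on all subsets for $n\ge3$. Nor do we claim the majorization $X\prec X'$, which would mean that for each $m$ the sum of the $m$ largest eigenvalues of $X$ is at most that of $X'$.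

Section~\ref{sec:small} shows the idea for one and two spins, and Section~\ref{sec:tools} collects the tools. Section~\ref{sec:one} aligns one site and Section~\ref{sec:sites} deduces Theorem~\ref{thm:main}. Sections~\ref{sec:blocks} and~\ref{sec:equality} prove the two parts of Theorem~\ref{thm:general}.

\section{One spin and two spins}\label{sec:small}

Since $S=-\operatorname{Tr}f$ for $f(x)=x\log x$, the goal is the inequality $\operatorname{Tr}f(X)\le\operatorname{Tr}f(X')$. Take $n=1$, write $\psi$ for both a unit vector and its projection, and put $p=p_{\{1\}}$, $q=p_\emptyset$. Then $X=p\psi+q\rho$ and $X'=p\Lambda+q\rho$. Assume for the moment that $q\rho>0$. The two operators share the term $q\rho$, so we switch the other term on gradually and compare rates of growth. The derivative of $\operatorname{Tr}f(P+tQ)$ in $t$ is $\operatorname{Tr}Qf'(P+tQ)$ (Lemma~\ref{lem:derivative}), hence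
\[
\operatorname{Tr}f(X)-\operatorname{Tr}f(q\rho)=\int_0^1p\,\langle\psi|f'(tp\psi+q\rho)|\psi\rangle\,dt .
\]
All eigenvalues of $tp\psi+q\rho$ are at most $tp+qr$, and $f'$ is nondecreasing, so the integrand is at most $pf'(tp+qr)$. For $\psi=\lambda$ this bound is attained, because $\lambda$ is an eigenvector of $tp\Lambda+q\rho$ with eigenvalue $tp+qr$. Integrating gives $\operatorname{Tr}f(X)\le\operatorname{Tr}f(X')$. The argument never computes the spectrum of $X$. It needs an upper bound that holds for every $\psi$ and is exact for $\lambda$, and it uses only that $f$ is convex.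

Now take $n=2$ and look at $X$ from the first site, with $B$ the space of the second:
\[
X=\omega+\rho\otimes R,\qquad \omega=\psi_{12}\otimes p_{12}\psi_{12}+\psi_1\otimes p_1\rho,\qquad R=p_2\psi_2+p_\emptyset\rho .
\]
This has the shape of the case $n=1$, but the weights $p$ and $q$ have become operators on $B$, namely $Z=\operatorname{Tr}_A\omega=p_{12}\psi_{12}+p_1\rho$ and $R$, and these need not commute. Aligning the first site alone means proving
\begin{equation}\label{eq:onesite}
\operatorname{Tr}f(\omega+\rho\otimes R)\le\operatorname{Tr}f(\Lambda\otimes Z+\rho\otimes R).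
\end{equation}
The operator on the right contains $\Lambda\otimes\psi_{12}$, so it is no longer of the form \eqref{eq:XX}. This costs nothing, since from the second site it again has the form $\omega+\rho\otimes R$, and a second application of \eqref{eq:onesite} gives $X'$. The bound $tp\psi+q\rho\le tp+qr$ becomes
\[
t\omega+\rho\otimes R\le1\otimes(tZ+rR),
\]
and it is again exact for the aligned operator, on the subspace $\lambda\otimes B$. But the right side is now an operator, and passing from $M\le1\otimes N$ to $f'(M)\le1\otimes f'(N)$ requires $f'$ to be operator monotone. The following example shows that this is not an artifact of the proof.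

\begin{example}\label{ex:nomaj}
Inequality \eqref{eq:onesite} fails for some convex $f$, and the one-site step is not a majorization. Let $A=B=\mathbb C^2$, $\rho=\frac12$, $\lambda=|0\rangle$. Let $a,b$ be an orthonormal basis of $B$ and $c=(a+b)/\sqrt2$, write $a,b,c$ also for the projections, and put $\omega=|0\rangle\langle0|\otimes a+|1\rangle\langle1|\otimes b$ and $R=2c$. Then $Z=1$ and
\[
Y=\omega+\rho\otimes R=(a+c)\oplus(b+c),\qquad Y'=\Lambda\otimes Z+\rho\otimes R=(1+c)\oplus c .
\]
A sum of the projections onto unit vectors $u,w$ has the eigenvalues $1\pm|\langle u|w\rangle|$ of their Gram matrix. So $Y$ has eigenvalues $1\pm s$, each twice, with $s=1/\sqrt2$, while $Y'$ has eigenvalues $2,1,1,0$. The two largest eigenvalues sum to $2+\sqrt2$ for $Y$ and to $3$ for $Y'$, so $Y\not\prec Y'$, and $f(x)=\max(x-1,0)$ gives $\operatorname{Tr}f(Y)=\sqrt2>1=\operatorname{Tr}f(Y')$.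

Inequality \eqref{eq:onesite} also fails for $f(x)=x^\alpha$ with $2<\alpha<3$. Let $h(\alpha)=2(1+s)^\alpha+2(1-s)^\alpha-2^\alpha-2$, which equals $\operatorname{Tr}Y^\alpha-\operatorname{Tr}Y'^\alpha$ for $\alpha>0$. From $s^2=\frac12$ we get $h(1)=4-4$, $h(2)=6-6$, $h(3)=10-10$ and $h(0)=1$. A nontrivial combination of $m$ distinct exponentials has at most $m-1$ real zeros with multiplicity (divide by one of them, differentiate, and use Rolle's theorem and induction). So $1,2,3$ are the only zeros of $h$, all simple, and $h>0$ on $(2,3)$.
\end{example}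

\section{Operator monotone functions, trace functions, separability}\label{sec:tools}

We use three rules without comment. If $M\ge0$ and $P\le Q$, then $\operatorname{Tr}MP\le\operatorname{Tr}MQ$ and $P\otimes M\le Q\otimes M$. The partial trace satisfies $\operatorname{Tr}\,\omega(1\otimes N)=\operatorname{Tr}(\operatorname{Tr}_A\omega)N$. The functional calculus satisfies $g(1\otimes N)=1\otimes g(N)$ and $g(M\oplus N)=g(M)\oplus g(N)$.

\begin{lemma}\label{lem:om}
\begin{enumerate}
\item[(a)] The functions $-1/x$, $\log x$ (L\"owner) and $x^\beta$ with $0<\beta\le1$ (L\"owner--Heinz) are operator monotone. Hence $\mathcal F$ contains $x\log x$, $x^\alpha$ for $1<\alpha\le2$, and $-x^\alpha$ for $0<\alpha<1$.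
\item[(b)] A nonconstant operator monotone function on $(0,\infty)$ is strictly increasing.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $0<P\le Q$, then $Q^{-1/2}PQ^{-1/2}\le1$, so its inverse $Q^{1/2}P^{-1}Q^{1/2}$ is $\ge1$, that is, $P^{-1}\ge Q^{-1}$. Thus $-1/(x+s)$ is operator monotone for every $s\ge0$. The claims for $\log x$ and for $x^\beta$ with $0<\beta<1$ follow from
\[
\log x=\int_0^\infty\Big(\frac1{1+s}-\frac1{x+s}\Big)ds,\qquad x^\beta=\frac{\sin\beta\pi}{\pi}\int_0^\infty s^{\beta-1}\Big(1-\frac{s}{x+s}\Big)ds .
\]
The derivatives of the three listed functions are $\log x+1$, $\alpha x^{\alpha-1}$ and $-\alpha/x^{1-\alpha}$. The last is a positive multiple of the composition of $-1/x$ with $x^{1-\alpha}$.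

(b) Let $g$ be operator monotone with $g(a)=g(b)=\gamma$ for some $0<a<b$, and let $y>0$. We show $g(y)=\gamma$. Let $u=(\cos\theta,\sin\theta)$ and $w=(-\sin\theta,\cos\theta)$, and choose $0<y_-<y<y_+$. The inequalities
\[
a|u\rangle\langle u|+y_-|w\rangle\langle w|<\operatorname{diag}(b,y),\qquad \operatorname{diag}(a,y)<b|u\rangle\langle u|+y_+|w\rangle\langle w|
\]
hold at $\theta=0$, hence for some small $\theta>0$. Apply $g$ and take expectations in $u$. This gives $\gamma\le\gamma\cos^2\theta+g(y)\sin^2\theta\le\gamma$, so $g(y)=\gamma$. A nonconstant $g$ is therefore injective, and it is nondecreasing.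
\end{proof}

\begin{lemma}\label{lem:derivative}
Let $f\in C^1(0,\infty)$, $P>0$ and $Q\ge0$. Then $t\mapsto\operatorname{Tr}Qf'(P+tQ)$ is continuous on $[0,1]$, and
\[
\operatorname{Tr}f(P+Q)-\operatorname{Tr}f(P)=\int_0^1\operatorname{Tr}Qf'(P+tQ)\,dt .
\]
\end{lemma}

\begin{proof}
For $f=x^m$, cyclicity of the trace gives $\frac d{dt}\operatorname{Tr}(P+tQ)^m=m\operatorname{Tr}Q(P+tQ)^{m-1}$, so the lemma holds for polynomials. The spectra of all $P+tQ$ lie in an interval $[a,b]\subset(0,\infty)$. Choose polynomials $q_j\to f'$ uniformly on $[a,b]$ and put $f_j(x)=f(a)+\int_a^xq_j$. Then $f_j\to f$ uniformly on $[a,b]$, and $q_j(P+tQ)\to f'(P+tQ)$ uniformly in $t$. Both claims pass to the limit.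
\end{proof}

An operator on $H_1\otimes\dots\otimes H_m$ is \emph{separable with respect to the factors $H_1,\dots,H_m$} if it is a finite sum of products $Y_1\otimes\dots\otimes Y_m$ with all $Y_j\ge0$. A $\pi_I$-separable state is separable with respect to the factors $A_P$, $P\in\pi_I$. Separability is preserved, term by term, under sums, tracing out a factor, adjoining a new factor $M\ge0$, and merging several factors into one. The proofs use it through one inequality.

\begin{lemma}\label{lem:sep}
If $Y$ is separable with respect to $A$ and $B$, then $Y\le1\otimes\operatorname{Tr}_AY$.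
\end{lemma}

\begin{proof}
For $Y_1,Y_2\ge0$ we have $Y_1\le\operatorname{Tr}Y_1$, so $Y_1\otimes Y_2\le1\otimes(\operatorname{Tr}Y_1)Y_2=1\otimes\operatorname{Tr}_A(Y_1\otimes Y_2)$. Sum over the terms.
\end{proof}

The last tool identifies aligned operators; it is needed only for the case of equality.

\begin{lemma}\label{lem:support}
Let $Y\ge0$ act on $H_1\otimes\dots\otimes H_m\otimes B$ and let $\Lambda_j$ be a rank-one projection on $H_j$. If $\operatorname{Tr}Y((1-\Lambda_j)\otimes1)=0$ for all $j$, then $Y=\Lambda_1\otimes\dots\otimes\Lambda_m\otimes\operatorname{Tr}_{H_1\otimes\dots\otimes H_m}Y$.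
\end{lemma}

\begin{proof}
Let $\Pi_j=(1-\Lambda_j)\otimes1$. Then $\operatorname{Tr}(Y^{1/2}\Pi_j)^*(Y^{1/2}\Pi_j)=\operatorname{Tr}Y\Pi_j=0$, so $Y\Pi_j=0$ and $Y=Y(\Lambda_j\otimes1)$ for each $j$. With $E=\Lambda_1\otimes\dots\otimes\Lambda_m\otimes1$ this gives $Y=YE$, and taking adjoints $Y=EYE$. An operator of the form $EYE$ equals $\Lambda_1\otimes\dots\otimes\Lambda_m\otimes Y_0$, and the partial trace identifies $Y_0$.
\end{proof}

\section{Aligning one site}\label{sec:one}

The argument of Section~\ref{sec:small} has two halves: an upper bound on the increase of $\operatorname{Tr}f$ when $\omega$ is added to a background $K$, and the observation that the aligned operator attains it. We state them separately and for a general background, not only $K=\rho\otimes R$, since Section~\ref{sec:blocks} needs this freedom.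

\begin{lemma}[Increment inequality]\label{lem:inc}
Let $f\in\mathcal F$, let $\omega,K\ge0$ act on $A\otimes B$, let $G\ge0$ act on $B$, and put $Z=\operatorname{Tr}_A\omega$. If $\omega\le1\otimes Z$ and $K\le1\otimes G$, then
\begin{equation}\label{eq:inc}
\operatorname{Tr}f(K+\omega)-\operatorname{Tr}f(K)\le\operatorname{Tr}f(G+Z)-\operatorname{Tr}f(G).
\end{equation}
If $K>0$ and equality holds in \eqref{eq:inc}, then $\operatorname{Tr}\omega\,\big(1\otimes f'(G)-f'(K)\big)=0$.
\end{lemma}

\begin{proof}
The derivative $f'$ may be unbounded near $0$, so we shift by $\varepsilon>0$. For $t\in[0,1]$ the hypotheses give $0<K+\varepsilon+t\omega\le1\otimes(G+\varepsilon+tZ)$. Since $f'$ is operator monotone and $\omega\ge0$,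
\begin{equation}\label{eq:rate}
\operatorname{Tr}\omega f'(K+\varepsilon+t\omega)\le\operatorname{Tr}\omega\,\big(1\otimes f'(G+\varepsilon+tZ)\big)=\operatorname{Tr}Zf'(G+\varepsilon+tZ).
\end{equation}
Integrate over $[0,1]$ and apply Lemma~\ref{lem:derivative} on $A\otimes B$ to the left side and on $B$ to the right side. The result is \eqref{eq:inc} with $K+\varepsilon$ and $G+\varepsilon$ in place of $K$ and $G$. Adding $\varepsilon$ shifts each eigenvalue by $\varepsilon$, and $f$ is continuous on $[0,\infty)$, so \eqref{eq:inc} follows as $\varepsilon\to0$.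

If $K>0$, then $G>0$, and the argument works with $\varepsilon=0$. Both sides of \eqref{eq:rate} are continuous in $t$, so equality of the integrals forces equality in \eqref{eq:rate} for every $t$. The case $t=0$ is the last claim.
\end{proof}

The marginal $Z$ plays two roles in \eqref{eq:rate}: it bounds $\omega$ from above, and it is what remains of $\omega$ after the trace over $A$. Because the two agree, the right side is again the derivative of a trace function.

\begin{lemma}[The aligned operator attains the bound]\label{lem:attain}
Let $\Lambda=|\lambda\rangle\langle\lambda|$ be a rank-one projection on $A$. Let $K'\ge0$ on $A\otimes B$ commute with $\Lambda\otimes1$ and satisfy $(\Lambda\otimes1)K'=\Lambda\otimes G$. Then for every $Z\ge0$ on $B$ and every function $f$ on $[0,\infty)$,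
\[
\operatorname{Tr}f(K'+\Lambda\otimes Z)-\operatorname{Tr}f(K')=\operatorname{Tr}f(G+Z)-\operatorname{Tr}f(G).
\]
\end{lemma}

\begin{proof}
Decompose $A\otimes B=(\lambda\otimes B)\oplus(\lambda^\perp\otimes B)$ and identify $\lambda\otimes B$ with $B$. By hypothesis $K'=G\oplus K'_\perp$ for some $K'_\perp\ge0$, and $K'+\Lambda\otimes Z=(G+Z)\oplus K'_\perp$. The term $\operatorname{Tr}f(K'_\perp)$ cancels in the difference.
\end{proof}

\begin{proposition}[One site]\label{prop:one}
Let $\rho$ be a state on $A$ with largest eigenvalue $r$, let $\lambda$ be any unit eigenvector for $r$, and let $\Lambda=|\lambda\rangle\langle\lambda|$. Let $\omega$ be separable with respect to $A$ and $B$, let $Z=\operatorname{Tr}_A\omega$, and let $R\ge0$ act on $B$. Then \eqref{eq:onesite} holds for all $f\in\mathcal F$. In particular $S(\omega+\rho\otimes R)\ge S(\Lambda\otimes Z+\rho\otimes R)$.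
\end{proposition}

\begin{proof}
Put $K=\rho\otimes R$ and $G=rR$. Then $\omega\le1\otimes Z$ by Lemma~\ref{lem:sep}, and $K\le1\otimes G$ because $\rho\le r$. Also $\rho\Lambda=\Lambda\rho=r\Lambda$, so $K$ commutes with $\Lambda\otimes1$ and $(\Lambda\otimes1)K=\Lambda\otimes G$. Lemma~\ref{lem:inc} and Lemma~\ref{lem:attain} with $K'=K$ give
\[
\operatorname{Tr}f(K+\omega)-\operatorname{Tr}f(K)\le\operatorname{Tr}f(G+Z)-\operatorname{Tr}f(G)=\operatorname{Tr}f(K+\Lambda\otimes Z)-\operatorname{Tr}f(K).\qedhere
\]
\end{proof}

The inequality uses that $r$ bounds $\rho$, and the equality uses that $\lambda$ is an eigenvector for the same number $r$. Nothing requires $r$ to be simple.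

\section{Aligning site by site}\label{sec:sites}

We iterate Proposition~\ref{prop:one}. To serve both theorems, we keep a spectator space $B$. For a finite nonempty set $V$ of sites and operators $X_T\ge0$ on $A_T\otimes B$, $T\subseteq V$, put
\begin{equation}\label{eq:family}
X=\sum_{T\subseteq V}X_T\otimes\rho_{V\setminus T},\qquad Z_T=\operatorname{Tr}_{A_T}X_T,\qquad X'=\sum_{T\subseteq V}\Lambda_T\otimes\rho_{V\setminus T}\otimes Z_T .
\end{equation}

\begin{proposition}[Separable inputs]\label{prop:sites}
In \eqref{eq:family}, assume that each $X_T$ is separable with respect to the factors $A_k$ $(k\in T)$ and $B$. Then $\operatorname{Tr}f(X)\le\operatorname{Tr}f(X')$ for all $f\in\mathcal F$.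
\end{proposition}

\begin{proof}
Let $V=\{1,\dots,m\}$. For $0\le j\le m$ let $T_j=T\cap\{1,\dots,j\}$ and
\[
X_T^{(j)}=\Lambda_{T_j}\otimes\operatorname{Tr}_{A_{T_j}}X_T,\qquad X^{(j)}=\sum_{T\subseteq V}X_T^{(j)}\otimes\rho_{V\setminus T}.
\]
Thus $X^{(j)}$ is $X$ with the first $j$ sites aligned, $X^{(0)}=X$ and $X^{(m)}=X'$. Each $X_T^{(j)}$ is separable with respect to the same factors as $X_T$. Fix $j\ge1$, let $B_j=A_{V\setminus\{j\}}\otimes B$, and sort the terms of $X^{(j-1)}$ by whether $j\in T$:
\begin{equation}\label{eq:split}
\omega_j=\sum_{T\ni j}X_T^{(j-1)}\otimes\rho_{V\setminus T},\qquad R_j=\sum_{T\not\ni j}X_T^{(j-1)}\otimes\rho_{V\setminus(T\cup\{j\})} .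
\end{equation}
Then $X^{(j-1)}=\omega_j+\rho_j\otimes R_j$, where $\omega_j$ is separable with respect to $A_j$ and $B_j$, and $R_j\ge0$ acts on $B_j$. For $T\ni j$ we have $X_T^{(j)}=\Lambda_j\otimes\operatorname{Tr}_{A_j}X_T^{(j-1)}$, and for $T\not\ni j$ we have $X_T^{(j)}=X_T^{(j-1)}$. Therefore $X^{(j)}=\Lambda_j\otimes\operatorname{Tr}_{A_j}\omega_j+\rho_j\otimes R_j$, and Proposition~\ref{prop:one} gives $\operatorname{Tr}f(X^{(j-1)})\le\operatorname{Tr}f(X^{(j)})$. Chain these inequalities over $j=1,\dots,m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]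
Apply Proposition~\ref{prop:sites} with $V=[n]$, $B=\mathbb C$, $A_k=A$, $\rho_k=\rho$, $\lambda_k=\lambda$ and $X_I=p_I|\psi_I\rangle\langle\psi_I|^{\otimes I}$. Then $Z_I=p_I$, the operators \eqref{eq:family} are those of \eqref{eq:XX}, and $f(x)=x\log x$ gives $-S(X)\le-S(X')$. The eigenvector $\lambda$ for $r$ was arbitrary.
\end{proof}

\section{Entangled blocks}\label{sec:blocks}

Site-by-site alignment breaks down for entangled inputs, because Proposition~\ref{prop:one} is false without separability.

\begin{example}\label{ex:entangled}
Let $A=B=\mathbb C^d$ with $d\ge2$, let $\omega$ be the projection onto $d^{-1/2}\sum_ie_i\otimes e_i$, and let $R=0$. Then $Z=1/d$ and $S(\omega)=0<\log d=S(\Lambda\otimes Z)$, so aligning the site $A$ raises the entropy. The inequality $\omega\le1\otimes Z$ fails, since $\omega$ has the eigenvalue $1$.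
\end{example}

In this example, aligning both sites at once does no harm, since it replaces one rank-one projection by another. So an input entangled over a block $V$ should be aligned in one step, with $A_V$ as a single system. Proposition~\ref{prop:one} does not apply to $A_V$, because the terms with $\emptyset\ne T\subsetneq V$ occupy only part of the block, and the background is not of the form $\rho_V\otimes R$. Lemma~\ref{lem:inc}, however, asks only for a bound $K\le1\otimes G$ on the background. We therefore remove the entangled term, align the background site by site, and switch the entangled term back on.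

\begin{proposition}[Block step]\label{prop:block}
In \eqref{eq:family}, assume that for $T\ne V$ the operator $X_T$ is separable with respect to the factors $A_k$ $(k\in T)$ and $B$, and that $X_V$ is separable with respect to $A_V$ and $B$. Then $\operatorname{Tr}f(X)\le\operatorname{Tr}f(X')$ for all $f\in\mathcal F$.
\end{proposition}

\begin{proof}
Put $\omega=X_V$ and
\[
K=\sum_{T\ne V}X_T\otimes\rho_{V\setminus T},\qquad K'=\sum_{T\ne V}\Lambda_T\otimes\rho_{V\setminus T}\otimes Z_T,\qquad G=\sum_{T\ne V}r_{V\setminus T}Z_T,
\]
so that $X=K+\omega$ and $X'=K'+\Lambda_V\otimes Z_V$. One operator $G$ serves both backgrounds. First, Lemma~\ref{lem:sep} gives $\omega\le1\otimes Z_V$ and $X_T\le1\otimes Z_T$; with $\rho_{V\setminus T}\le r_{V\setminus T}$ this yields $K\le1\otimes G$. Second, $\Lambda_T\otimes\rho_{V\setminus T}$ commutes with $\Lambda_V=\Lambda_T\otimes\Lambda_{V\setminus T}$ and their product is $r_{V\setminus T}\Lambda_V$, so $K'$ commutes with $\Lambda_V\otimes1$ and $(\Lambda_V\otimes1)K'=\Lambda_V\otimes G$. Third, Proposition~\ref{prop:sites}, applied with $X_V$ replaced by $0$, gives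 $\operatorname{Tr}f(K)\le\operatorname{Tr}f(K')$. Put $\Delta=\operatorname{Tr}f(G+Z_V)-\operatorname{Tr}f(G)$. Using Lemma~\ref{lem:inc}, the third fact, and Lemma~\ref{lem:attain} in turn, with $A=A_V$,
\begin{equation}\label{eq:chain}
\operatorname{Tr}f(X)\le\operatorname{Tr}f(K)+\Delta\le\operatorname{Tr}f(K')+\Delta=\operatorname{Tr}f(X').
\end{equation}
This proves the proposition.
\end{proof}

The separability of $X_T$ over single sites for $T\ne V$ enters through the middle inequality of \eqref{eq:chain}. This is why $\pi_I$ breaks a block into singletons when $I$ contains only part of it.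

\begin{proof}[Proof of Theorem~\ref{thm:general}(1)]
Let $V_1,\dots,V_m$ be the blocks of $\pi$, let $U_j=V_1\cup\dots\cup V_j$, and put
\[
\omega_I^{(j)}=\Lambda_{I\cap U_j}\otimes\operatorname{Tr}_{A_{I\cap U_j}}\omega_I,\qquad X^{(j)}=\sum_Ip_I\,\omega_I^{(j)}\otimes\rho_{I^c},
\]
so that $X^{(0)}=X$ and $X^{(m)}=X'$. Every part of $\pi_I$ lies in one block of $\pi$, so $I\cap U_j$ is a union of parts of $\pi_I$, and $\omega_I^{(j)}$ is again separable with respect to the factors $A_P$, $P\in\pi_I$. Fix $j\ge1$, write $V=V_j$ and $B=A_{[n]\setminus V}$, and group the terms of $X^{(j-1)}$ by $T=I\cap V$. If $I\cap V=T$, then $I^c$ is the disjoint union of $V\setminus T$ and $I^c\setminus V$, so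
\begin{equation}\label{eq:group}
X^{(j-1)}=\sum_{T\subseteq V}X_T\otimes\rho_{V\setminus T},\qquad X_T=\sum_{I:\,I\cap V=T}p_I\,\omega_I^{(j-1)}\otimes\rho_{I^c\setminus V}.
\end{equation}
If $T\ne V$, then $V\not\subseteq I$ and every site of $T$ is a singleton of $\pi_I$. If $T=V$, then $V$ is a part of $\pi_I$. Merging all factors outside $V$ into $B$, we see that the hypotheses of Proposition~\ref{prop:block} hold. The aligned operator of that proposition replaces $\omega_I^{(j-1)}$ by $\Lambda_{I\cap V}\otimes\operatorname{Tr}_{A_{I\cap V}}\omega_I^{(j-1)}=\omega_I^{(j)}$, so it is $X^{(j)}$. Hence $\operatorname{Tr}f(X^{(j-1)})\le\operatorname{Tr}f(X^{(j)})$ for each $j$, and $\operatorname{Tr}f(X)\le\operatorname{Tr}f(X')$.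

The function $x\log x$ gives $S(X)\ge S(X')$. For $1<\alpha\le2$, $f=x^\alpha$ gives $\operatorname{Tr}X^\alpha\le\operatorname{Tr}X'^\alpha$, and both entropies of order $\alpha$ are decreasing functions of $\operatorname{Tr}X^\alpha$. For $0<\alpha<1$, $f=-x^\alpha$ gives $\operatorname{Tr}X^\alpha\ge\operatorname{Tr}X'^\alpha$, and both entropies are increasing functions of $\operatorname{Tr}X^\alpha$. Letting $\alpha\downarrow0$ in the last inequality gives $\operatorname{rank}X\ge\operatorname{rank}X'$, which is the case $\alpha=0$.
\end{proof}

\section{The case of equality}\label{sec:equality}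

Equality in \eqref{eq:inc} says that $\omega$ does not see the gap between $f'(K)$ and $1\otimes f'(G)$. To conclude that $\omega$ is aligned, we need this gap to be strictly positive off the subspace $\lambda\otimes B$.

\begin{lemma}\label{lem:gap}
In the setting of Lemma~\ref{lem:inc}, let $f$ be not affine and let $\Lambda=|\lambda\rangle\langle\lambda|$ be a rank-one projection on $A$. Assume that $K>0$, that $K=G\oplus K_\perp$ with respect to $(\lambda\otimes B)\oplus(\lambda^\perp\otimes B)$, and that $K_\perp<1\otimes G$ on $\lambda^\perp\otimes B$. Then equality in \eqref{eq:inc} implies $\omega=\Lambda\otimes Z$.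
\end{lemma}

\begin{proof}
If $\dim A=1$ there is nothing to prove. Otherwise, the function $g=f'$ is not constant, so it is strictly increasing by Lemma~\ref{lem:om}(b). Choose $\delta>0$ with $K_\perp+\delta\le1\otimes G$, and let $\eta>0$ be the minimum of $g(\mu+\delta)-g(\mu)$ over the eigenvalues $\mu$ of $K_\perp$. On $\lambda^\perp\otimes B$, operator monotonicity gives $1\otimes g(G)\ge g(K_\perp+\delta)\ge g(K_\perp)+\eta$; the second inequality holds in an eigenbasis of $K_\perp$. On $\lambda\otimes B$ the operators $1\otimes g(G)$ and $g(K)$ agree. Hence $1\otimes g(G)-g(K)\ge\eta\,(1-\Lambda)\otimes1$. By Lemma~\ref{lem:inc}, equality in \eqref{eq:inc} gives $0\ge\eta\operatorname{Tr}\omega((1-\Lambda)\otimes1)\ge0$, and Lemma~\ref{lem:support} finishes the proof.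
\end{proof}

\begin{proposition}\label{prop:blockeq}
In Proposition~\ref{prop:block}, assume moreover that $X_\emptyset>0$ on $B$, that each $\rho_k$ $(k\in V)$ has full rank and simple largest eigenvalue $r_k$, and that $f$ is not affine. If $\operatorname{Tr}f(X)=\operatorname{Tr}f(X')$, then $X_T=\Lambda_T\otimes Z_T$ for all $T\subseteq V$.
\end{proposition}

\begin{proof}
Keep the notation of the proof of Proposition~\ref{prop:block}. Equality forces both inequalities in \eqref{eq:chain} to be equalities: \eqref{eq:inc} is an equality for $\omega,K,G$, and $\operatorname{Tr}f(K)=\operatorname{Tr}f(K')$. Lemma~\ref{lem:gap} needs the block form that we know for $K'$, not for $K$. So we first show what follows from $K=K'$, and then prove $K=K'$.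

\emph{Step 1: if $K=K'$, then $X_V=\Lambda_V\otimes Z_V$.} Let $\lambda_V=\bigotimes_{k\in V}\lambda_k$. We have $K'\ge\rho_V\otimes X_\emptyset>0$, and $K'=G\oplus K'_\perp$ as in the proof of Lemma~\ref{lem:attain}. Since $Z_\emptyset=X_\emptyset$ and $\Lambda_T\otimes\rho_{V\setminus T}\le r_{V\setminus T}$, keeping only the term $T=\emptyset$ gives
\[
1\otimes G-K'=\sum_{T\ne V}\big(r_{V\setminus T}-\Lambda_T\otimes\rho_{V\setminus T}\big)\otimes Z_T\ \ge\ (r_V-\rho_V)\otimes X_\emptyset .
\]
The subspace $\lambda_V^\perp$ is spanned by products of eigenvectors of the $\rho_k$ in which at least one factor is orthogonal to $\lambda_k$. That factor has eigenvalue less than $r_k$ because $r_k$ is simple, and the other factors have eigenvalues at most $r_j$, with $r_j>0$. So $r_V-\rho_V>0$ on $\lambda_V^\perp$, and $K'_\perp<1\otimes G$ on $\lambda_V^\perp\otimes B$. Lemma~\ref{lem:gap} applies.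

\emph{Step 2: $|V|=1$.} The only $T\ne V$ is $\emptyset$, so $K=K'=\rho_V\otimes X_\emptyset$, and Step 1 proves the proposition. In the notation of Proposition~\ref{prop:one}: if $R>0$, $\rho>0$, $r$ is simple and $f$ is not affine, then equality in \eqref{eq:onesite} forces $\omega=\Lambda\otimes Z$.

\emph{Step 3: $|V|>1$.} The inequality $\operatorname{Tr}f(K)\le\operatorname{Tr}f(K')$ came from the chain of one-site steps in the proof of Proposition~\ref{prop:sites}, run with $X_V$ replaced by $0$. Each of these steps is now an equality. In the step at site $j$, the term $T=\emptyset$ in \eqref{eq:split} gives $R_j\ge X_\emptyset\otimes\rho_{V\setminus\{j\}}>0$. By Step 2, $\omega_j=\Lambda_j\otimes\operatorname{Tr}_{A_j}\omega_j$, so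
\[
0=\operatorname{Tr}\omega_j\big((1-\Lambda_j)\otimes1\big)=\sum_{T\ni j,\ T\ne V}\operatorname{Tr}X_T^{(j-1)}\big((1-\Lambda_j)\otimes1\big)=\sum_{T\ni j,\ T\ne V}\operatorname{Tr}X_T\big((1-\Lambda_j)\otimes1\big).
\]
The last equality holds because $X_T^{(j-1)}$ arises from $X_T$ by tracing out sites other than $j$ and adjoining factors of trace one, which does not change the marginal on $A_j$. All summands are nonnegative, so each vanishes. This holds for every $j\in V$, and Lemma~\ref{lem:support} gives $X_T=\Lambda_T\otimes Z_T$ for $T\ne V$. Hence $K=K'$, and Step 1 treats $T=V$.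
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(2)]
If $\omega_I=\Lambda_I$ whenever $p_I>0$, then $X=X'$. Conversely, let $\operatorname{Tr}f(X)=\operatorname{Tr}f(X')$. Then every block step in the proof of part (1) is an equality. In the step for $V=V_j$, the term $I=\emptyset$ in \eqref{eq:group} gives $X_\emptyset\ge p_\emptyset\,\rho_{[n]\setminus V}>0$, so Proposition~\ref{prop:blockeq} yields $X_T=\Lambda_T\otimes Z_T$ for all $T\subseteq V$. For $k\in T$ it follows that
\[
0=\operatorname{Tr}X_T\big((1-\Lambda_k)\otimes1\big)=\sum_{I:\,I\cap V=T}p_I\operatorname{Tr}\omega_I\big((1-\Lambda_k)\otimes1\big),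
\]
because $k\notin U_{j-1}$, so that $\omega_I^{(j-1)}$ and $\omega_I$ have the same marginal on $A_k$. Each summand vanishes. Given $I$ with $p_I>0$ and $k\in I$, take for $V$ the block containing $k$ and $T=I\cap V$; this shows $\operatorname{Tr}\omega_I((1-\Lambda_k)\otimes1)=0$. Lemma~\ref{lem:support} with $B=\mathbb C$ gives $\omega_I=\Lambda_I$. The function $x\log x$ is not affine, so the result covers the von Neumann entropy.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses $p_\emptyset>0$ and full rank make the background $K$ and the operators $X_\emptyset$ and $R_j$ positive definite; this allows $\varepsilon=0$ in Lemma~\ref{lem:inc} and, together with the simplicity of $r_k$, produces the strict gap in Step 1. Three hypotheses cannot simply be dropped. If $r_k$ is degenerate and $p_I>0$ for some $I\ni k$, choose a unitary on $A_k$ that commutes with $\rho_k$ and maps $\lambda_k$ to an orthogonal eigenvector for $r_k$. Conjugating $X'$ by it replaces $\lambda_k$ by that eigenvector in every term and keeps the spectrum, so equality holds with $\omega_I\ne\Lambda_I$. If $p_{[n]}=1$, so that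 $p_\emptyset=0$, every pure product state $\omega_{[n]}$ has the same spectrum as $X'=\Lambda_{[n]}$. If $f$ is affine, then $\operatorname{Tr}f$ takes the same value on all states of $A_{[n]}$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{additivity}
\emph{Additivity of the Quantum and Classical Capacities of Quantum Channels},
\texttt{https://dspacemainprd01.lib.uwaterloo.ca/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 54a29f56-c502-45e5-9653-ce6f31f6788c/\allowbreak content}.

\end{thebibliography}
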